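# Permanents of nearly decomposable doubly stochastic matrices: the bound $2^{1-n}$

## 1. Cycles, a star, and the number $2^{1-n}$

Start with a doubly stochastic matrix of order $2$, that is, a matrix with nonnegative entries and all row and column sums equal to $1$. It has the form
$$A=\begin{pmatrix}a&1-a\\1-a&a\end{pmatrix},\qquad \operatorname{per}A=a^2+(1-a)^2\ \ge\ \tfrac12 ,$$
with equality only at $a=\frac12$. Recall that $\operatorname{per}A=\sum_{\sigma\in S_n}\prod_{i}a_{i\sigma(i)}$.

Now go to order $3$ and put in as many zeros as possible without letting the matrix fall apart. Here is the precise meaning.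

**Definition.** Let $n\ge2$. An $n\times n$ matrix is *partly decomposable* if it contains an $s\times(n-s)$ zero submatrix for some $1\le s\le n-1$; otherwise it is *fully indecomposable*. A fully indecomposable matrix is *nearly decomposable* if replacing any one nonzero entry by $0$ makes it partly decomposable.

For $n=2$, fully indecomposable means that there is no zero entry at all, and such a matrix is automatically nearly decomposable. For $n=3$, a forbidden zero block is $1\times2$ or $2\times1$, so a matrix is fully indecomposable exactly when each row and each column has at most one zero. If there are fewer than three zeros, some row and some column contain no zero, and the entry where they meet can be erased with at most one zero per line as before. So nearly decomposable means exactly three zeros, one in each line. After permuting rows and columns we may place them so that the nonzero positions are those of $I+P$, with $P$ the permutation matrix of a full cycle. If the $(1,1)$ entry is $a$, the unit sums force all other entries, one after the other: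
$$A=\begin{pmatrix}a&1-a&0\\0&a&1-a\\1-a&0&a\end{pmatrix},\qquad \operatorname{per}A=a^3+(1-a)^3\ \ge\ 2\left(\tfrac12\right)^3=\tfrac14$$
by convexity of $x^3$ on $[0,1]$. The same happens for the pattern $I+P$ in any order $n$: the matrix is $aI+(1-a)P$ and its permanent is $a^n+(1-a)^n\ge2^{1-n}$.

Near decomposability is really used here. The matrix of order $3$ with all entries $\frac13$ is fully indecomposable and doubly stochastic, and its permanent is $\frac{6}{27}=\frac29<\frac14$.

For $n=4$ a pattern appears that is not a cycle. For $d\ge2$ let
$$S_d=\begin{pmatrix}0&\frac1d\mathbf 1^T\\ \frac1d\mathbf 1&(1-\frac1d)I_d\end{pmatrix},\qquad n=d+1. \tag{1}$$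
Number its rows $r_0,\dots,r_d$ and its columns $c_0,\dots,c_d$. A nonzero diagonal must use some $(r_0,c_k)$; then $r_k$ must use $(r_k,c_0)$, and every other $r_l$ must use $(r_l,c_l)$. So
$$\operatorname{per}S_d=d\cdot\frac1{d^2}\left(1-\frac1d\right)^{d-1}=\frac{(d-1)^{d-1}}{d^d}. \tag{2}$$
For $d=3$, $n=4$ this is $\frac4{27}$, slightly more than $\frac18=2^{1-4}$. (Section 3 shows that $S_d$ is nearly decomposable.)

So we ask: is $\operatorname{per}A\ge2^{1-n}$ for *every* nearly decomposable doubly stochastic matrix of order $n$? This is a conjecture of Foregger (1980), recorded in "Open problems in matrix theory"; it is known (Foregger) that it holds for $2\le n\le9$. We prove it for all $n\ge 2$.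

## 2. The theorems, and the classical results they rest on

Throughout, $\log$ is the natural logarithm, and for $x\in[0,1]$
$$\eta(x)=-x\log x\ \ (\eta(0)=0),\qquad h(x)=\eta(x)+\eta(1-x),\qquad c(x)=\log2-h(x).$$
On $(0,1)$ we have $c'(x)=\log\frac{x}{1-x}$ and $c''(x)=\frac1x+\frac1{1-x}>0$. Since $c$ is continuous on $[0,1]$, it is convex there; also $c(x)=c(1-x)$, $c\ge0$, and $c(x)=0$ only at $x=\frac12$. For example
$$c\left(\tfrac13\right)=\log2-\left(\log3-\tfrac23\log2\right)=\tfrac13\log\tfrac{32}{27}. \tag{3}$$

**Theorem A (Foregger's conjecture).** If $A$ is a nearly decomposable doubly stochastic matrix of order $n\ge2$, then $\operatorname{per}A\ge2^{1-n}$. Equality holds if and only if $A$ is, up to row and column permutations, $\frac12(I+P)$ with $P$ the full cycle permutation matrix.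

**Theorem B.** Under the same hypotheses, if some row or column of $A$ has $d\ge2$ nonzero entries, then
$$\operatorname{per}A\ \ge\ 2^{\,d+1-n}\,\frac{(d-1)^{d-1}}{d^d}.$$
For $n=d+1$ this is attained. Consequently, if the zero pattern of $A$ is not permutation equivalent to that of $I+P$, then $\operatorname{per}A\ge\frac{32}{27}2^{1-n}$, and the constant $\frac{32}{27}$ is attained for $n=4$.

**Theorem C.** Let $A$ be any fully indecomposable doubly stochastic matrix of order $n\ge2$. Let $R$ be the set of nonzero positions whose replacement by $0$ leaves a fully indecomposable matrix, and $N$ the set of the other nonzero positions. Let $v$ be a row or column, and $g$ a nonzero position in $v$ (if $v$ has at least three nonzero entries, $g$ may be omitted). Then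
$$\operatorname{per}A\ \ge\ 2^{1-n}\prod_{e\in R,\ e\notin v}\tfrac12e^{h(a_e)}\prod_{e\in N,\ e\in v,\ e\ne g}2e^{-h(a_e)}.$$

Here $2e^{-h(x)}=e^{c(x)}\ge1$ and $\frac12e^{h(x)}=e^{-c(x)}\le1$. If $A$ is nearly decomposable, then $R=\emptyset$, and Theorem C contains the bound of Theorem A.

We use four classical results.

* *Hall's theorem*: a bipartite graph has a matching covering one side if every subset $Z$ of that side has at least $|Z|$ neighbors.
* *Birkhoff's theorem*: every doubly stochastic matrix is a convex combination of permutation matrices.
* *Sinkhorn–Knopp (1967)*: if $W$ is nonnegative and fully indecomposable, there are diagonal matrices $D,D'$ with positive diagonal such that $DWD'$ is doubly stochastic.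
* *Gurvits* (Electron. J. Combin. 15 (2008) R66; exposition by Laurent–Schrijver, Amer. Math. Monthly 117 (2010)): if $B$ is doubly stochastic of order $m$ with $\lambda_j$ nonzero entries in column $j$, then
$$\operatorname{per}B\ \ge\ \prod_{j=1}^m\gamma(\min\{j,\lambda_j\}),\qquad \gamma(k)=\left(\frac{k-1}k\right)^{k-1},\quad\gamma(1)=1. \tag{4}$$

In (4) the columns may be listed in any order, and $\gamma$ is decreasing, because $1/\gamma(k)=(1+\frac1{k-1})^{k-1}$ increases with $k$. The first values are $1,\frac12,\frac49$.

## 3. Elementary graphs, and how far Gurvits' bound reaches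

We replace a matrix by its support graph. Parallel edges will be created later, so we allow them from the start. All graphs are bipartite multigraphs $H$ with row set $V_1$ and column set $V_2$, $|V_1|=|V_2|=m\ge1$; the number $m$ is the *order*. We write $\Gamma_H(Z)$ for the set of neighbors of a vertex set $Z$, $\delta_H(u)$ for the set of edges at $u$, and $\deg_H u=|\delta_H(u)|$. A *perfect matching* (pm) is a set of $m$ edges covering each vertex once; two pms that differ only in the choice between parallel edges are different.

**Definition.** $H$ is *elementary* if it has an edge and $|\Gamma_H(Z)|>|Z|$ for all $\emptyset\ne Z\subsetneq V_1$.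

For $m\ge2$ this says exactly that the support matrix is fully indecomposable: rows $Z$ with $|Z|=s$ and $|\Gamma_H(Z)|\le s$ are the same as an $s\times(m-s)$ zero submatrix. For $m=1$ any nonempty bundle of parallel edges is elementary.

**Lemma 1.** A graph $H$ with at least one edge is elementary if and only if it is connected and every edge lies in a pm.

*Proof.* Suppose $H$ is elementary and let $(r,s)$ be an edge. A nonempty $Z\subseteq V_1\setminus\{r\}$ is a proper subset of $V_1$, so $|\Gamma_H(Z)\setminus\{s\}|\ge|Z|$. Hall's theorem matches $V_1\setminus\{r\}$ into $V_2\setminus\{s\}$; adding the edge gives a pm through it. If $H$ were disconnected, it would split into two nonempty parts with no edges between them. A pm exists, so each part has as many rows as columns. The row set $Z$ of one part then satisfies $\emptyset\ne Z\subsetneq V_1$ and $|\Gamma_H(Z)|\le|Z|$, a contradiction.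

Conversely, suppose $H$ is connected, every edge lies in a pm, and $|\Gamma_H(Z)|\le|Z|$ for some $\emptyset\ne Z\subsetneq V_1$. A pm exists, so $|\Gamma_H(Z)|=|Z|$ and every pm matches $Z$ onto $\Gamma_H(Z)$. Hence no pm, and therefore no edge, joins $V_1\setminus Z$ to $\Gamma_H(Z)$. So $Z\cup\Gamma_H(Z)$ is separated from the rest, which is nonempty; this contradicts connectedness. $\square$

Two consequences are used constantly. The criterion is symmetric in rows and columns, so being elementary is invariant under transposition. And if $m\ge2$, every vertex of an elementary graph has at least two *distinct* neighbors (take $|Z|=1$, in $H$ and in its transpose).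

**Definition.** An edge $e$ of an elementary graph $H$ is *removable* if $H-e$ is elementary. $R(H)$ and $N(H)$ are the sets of removable and nonremovable edges.

So a fully indecomposable matrix with support graph $H$ is nearly decomposable exactly when $R(H)=\emptyset$. In any elementary graph of order $m\ge2$, an edge at a vertex of degree $2$ is nonremovable, since deleting it leaves that vertex with one neighbor. In order $1$, an edge is removable exactly when it is not the only edge.

**Example (star).** The support graph of $S_d$ has edges $(r_0,c_k)$, $(r_k,c_k)$, $(r_k,c_0)$ for $1\le k\le d$: it is $d$ paths of length $3$ from $r_0$ to $c_0$. It is connected, and the pms found before (2) use every edge (for $(r_l,c_l)$, take $k\ne l$). By Lemma 1 it is elementary. Every edge has an end $r_k$ or $c_k$ with $k\ge1$, of degree $2$, so $S_d$ is nearly decomposable.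

**Example (subdivided $K_{3,3}$).** A sensible first attempt at the conjecture is to apply (4) directly. It is sharp for $\frac12(I+P)$, and $\gamma(2)=\frac12$ is the factor we want. It gives $2^{1-n}$ whenever at most two columns have more than two nonzero entries: list those columns first, so that the factors are $\gamma(1)$ once and at least $\frac12$ afterwards. The attempt stops at the third large column. Take rows $r_1,r_2,r_3$ and columns $c_1,c_2,c_3$, and join each $r_s$ to each $c_t$ by a path $r_s-\kappa_{st}-\rho_{st}-c_t$ with a new column $\kappa_{st}$ and a new row $\rho_{st}$. Give the three edges of each path the weights $\frac13,\frac23,\frac13$. All sums are $1$, and the order is $3+9=12$.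

If a pm uses $(\rho_{st},c_t)$, it must use $(r_s,\kappa_{st})$; otherwise it uses $(\rho_{st},\kappa_{st})$. So the pms correspond to the six pms of $K_{3,3}$, every edge lies in one, the graph is connected, and every edge has an end of degree $2$. The matrix is therefore nearly decomposable, and its permanent is
$$6\left(\tfrac13\right)^6\left(\tfrac23\right)^6=\frac{128}{177147}\approx7.2\cdot10^{-4},\qquad\text{while}\qquad2^{-11}\approx4.9\cdot10^{-4}.$$
But (4) has one factor $1$ and eleven others. Three columns have degree $3$, so at least one of them is in position $3$ or later and contributes $\frac49$, and the other ten factors are at most $\frac12$. The product is at most $2^{-10}\cdot\frac49=\frac89\,2^{-11}$, in every order of the columns, and the transposed matrix has the same degrees. So (4) alone does not suffice. It does not see that the edges are nonremovable, and we now turn to the structure that they carry.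

## 4. Cutting a graph at a nonremovable edge

This section shows that a nonremovable edge splits the graph into two smaller elementary graphs, and tracks removability through the split.

**Definition.** A *cut structure* on $H$ consists of partitions $V_1=X\sqcup X'$, $V_2=Y\sqcup Y'$ with $|X|=|Y|\ge1$, $|X'|=|Y'|\ge1$, such that there is *exactly one* edge $e=(i,j)$ between $X$ and $Y'$ (with $i\in X$, $j\in Y'$). Let $F$ be the set of edges between $X'$ and $Y$, and write $E[\cdot,\cdot]$ for the set of edges between two vertex sets. The *pieces* are:

* $H_1$ on $X\cup Y$, with the edges $E[X,Y]$ and, for each $f=(x',y)\in F$, an edge $(i,y)$, again called $f$;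
* $H_2$ on $X'\cup Y'$, with the edges $E[X',Y']$ and, for each $f=(x',y)\in F$, an edge $(x',j)$, again called $f$.

So in $H_1$ all of $F$ sits at $i$, and in $H_2$ all of $F$ sits at $j$. If we transpose $H$ and let $Y',X'$ play the roles of $X,Y$, we get a cut structure with the same $e$ and $F$, in which $(H_1,i)$ and $(H_2,j)$ have changed places (and are transposed). We call this *mirror symmetry*.

**Example (undoing a subdivision).** Let $r-\kappa-\rho-c$ be a path whose inner vertices $\kappa$ (column) and $\rho$ (row) have degree $2$. Take $X=\{\rho\}$, $Y=\{\kappa\}$. Then $e=(\rho,c)$ and $F=\{(r,\kappa)\}$. The piece $H_1$ is a double edge of order $1$, and in $H_2$ the path is replaced by a single edge $(r,c)$.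

**Example (a cut of the star with $|F|=2$).** In the graph of $S_3$ take $X=\{r_1\}$, $Y=\{c_0\}$. Then $e=(r_1,c_1)$ and $F=\{f_2,f_3\}$ with $f_k=(r_k,c_0)$. The piece $H_1$ is a triple edge consisting of $k_0=(r_1,c_0)$, $f_2$, $f_3$. The piece $H_2$ has rows $r_0,r_2,r_3$, columns $c_1,c_2,c_3$, and edges $(r_0,c_1),(r_0,c_2),(r_0,c_3),(r_2,c_2),(r_3,c_3)$, $f_2=(r_2,c_1)$, $f_3=(r_3,c_1)$. Removability has changed: $k_0$ is removable in $H_1$, and $(r_0,c_1)$ is removable in $H_2$ (without it $H_2$ is a $6$-cycle), although both are nonremovable in $H$. So the pieces of a nearly decomposable graph need not be nearly decomposable. Lemma 5 says exactly where such a change can occur.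

**Lemma 2.** In a cut structure, the pms $M$ of $H$ correspond bijectively to the pairs $(M_1,M_2)$ of pms of $H_1,H_2$ with $M_1\cap F=M_2\cap F$. Moreover $e\in M$ if and only if this common set is nonempty, and then it is a single edge.

*Proof.* Let $M$ be a pm of $H$. If $e\notin M$, then $X$ is matched into $Y$, hence onto $Y$, so $M\cap F=\emptyset$ and $X'$ is matched onto $Y'$. Put $M_1=M\cap E[X,Y]$ and $M_2=M\cap E[X',Y']$. If $e\in M$, then $X\setminus\{i\}$ is matched into $Y$; the one remaining column of $Y$ is covered by exactly one $f\in F$; and the remaining rows of $X'$ are matched onto $Y'\setminus\{j\}$. Put $M_1=(M\cap E[X,Y])\cup\{f\}$ and $M_2=(M\cap E[X',Y'])\cup\{f\}$. These are pms, since $f$ covers $i$ in $H_1$ and $j$ in $H_2$.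

Conversely, let $(M_1,M_2)$ have the common trace $T$ on $F$. All of $F$ is at $i$ in $H_1$, so $|T|\le1$. If $T=\emptyset$, then $M_1\cup M_2$ is a pm of $H$ avoiding $e$. If $T=\{f\}$ with $f=(x',y)$, then $M_1-f$ matches $X\setminus\{i\}$ onto $Y\setminus\{y\}$ and $M_2-f$ matches $X'\setminus\{x'\}$ onto $Y'\setminus\{j\}$, so $(M_1-f)\cup(M_2-f)\cup\{e,f\}$ is a pm of $H$. The two constructions are inverse to each other. $\square$

**Lemma 3.** Let $H$ be elementary of order $m\ge2$. Every $e\in N(H)$ is the edge $e$ of some cut structure. Conversely, the edge $e$ of any cut structure on $H$ lies in $N(H)$.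

*Proof.* Let $e=(i,j)\in N(H)$. Since $H-e$ still has an edge and is not elementary, there is $\emptyset\ne X\subsetneq V_1$ with $|\Gamma_{H-e}(X)|\le|X|<|\Gamma_H(X)|$. Deleting $e$ can remove only $j$ from the neighborhood. So $Y:=\Gamma_{H-e}(X)$ has exactly $|X|$ elements, $j\in\Gamma_H(X)\setminus Y$, hence $i\in X$, $j\notin Y$, and $e$ is the only edge from $X$ to the complement $Y'$ of $Y$. Conversely, in a cut structure $\Gamma_{H-e}(X)\subseteq Y$ has at most $|X|$ elements, so $H-e$ is not elementary. $\square$

**Lemma 4.** In a cut structure, $H$ is elementary if and only if $F\ne\emptyset$, $H_1$ and $H_2$ are elementary, $i$ has an edge outside $F$ in $H_1$, and $j$ has an edge outside $F$ in $H_2$.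

*Proof.* **Step 1: necessity.** We derive the conditions from elementarity of $H$. If $F=\emptyset$, then $\Gamma_H(X')\subseteq Y'$ has at most $|X'|$ elements, impossible. Since $m\ge2$, both $i$ and $j$ have degree at least $2$ in $H$. As $e$ is the only edge from $X$ to $Y'$, the other edges at $i$ lie in $E[X,Y]$ and the other edges at $j$ lie in $E[X',Y']$; so the last two conditions hold. Each edge of $H_1$ comes from an edge of $H$ in $E[X,Y]\cup F$. By Lemma 1 that edge lies in a pm $M$ of $H$, and then by Lemma 2 it lies in $M_1$. So every edge of $H_1$ lies in a pm of $H_1$. If $H_1$ were disconnected, it would split into two nonempty parts, balanced because a pm exists. Let $Z\ne\emptyset$ be the row set of the part not containing $i$. The rows of $X\setminus\{i\}$ have all their $H$-edges in $E[X,Y]$, so $\Gamma_H(Z)=\Gamma_{H_1}(Z)$ has at most $|Z|$ elements, a contradiction. By Lemma 1, $H_1$ is elementary; by mirror symmetry so is $H_2$.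

**Step 2: sufficiency, every edge lies in a pm.** There is a pm of $H_1$ avoiding $F$, namely one through a non-$F$ edge at $i$, because all of $F$ is at $i$. Likewise there is a pm of $H_2$ avoiding $F$. For each $f\in F$ there are pms of $H_1$ and of $H_2$ through $f$. So every pm of $H_1$ or of $H_2$ can be completed to a pair as in Lemma 2. Hence every edge of $E[X,Y]\cup E[X',Y']\cup F$ lies in a pm of $H$, and so does $e$, since $F\ne\emptyset$.

**Step 3: sufficiency, connectedness.** Let $P$ be the vertex set of the component of $H$ containing $e$, so $i,j\in P$, and let $Q$ be the rest. Suppose $Q\ne\emptyset$. There are no edges between $P$ and $Q$, so each edge of $F$ lies in $P$ or in $Q$.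

If all of $F$ lies in $P$, then neither $H_1$ nor $H_2$ has an edge between $P$ and $Q$: edges of $E[X,Y]$ and $E[X',Y']$ are edges of $H$, and an edge $f=(x',y)$ becomes $(i,y)$ or $(x',j)$ with both ends in $P$. Since $H_1$ and $H_2$ are connected and meet $P$ (in $i$ and in $j$), $Q=\emptyset$, a contradiction.

Otherwise some $f\in F$ lies in $Q$. A pm containing $f$ contains $e$ and no other edge of $F$ (Lemma 2). It matches all of $Q\cap X$ into $Q\cap Y$ by edges of $E[X,Y]$, because $i\notin Q$, and the only other edge covering a column of $Q\cap Y$ is $f$. So $|Q\cap Y|=|Q\cap X|+1$. On the other hand, a pm avoiding $e$ exists by Step 2 (complete a pm of $H_1$ avoiding $F$); it contains no edge of $F$, so it gives $|Q\cap Y|=|Q\cap X|$. This is a contradiction. So $H$ is connected, and Lemma 1 applies. $\square$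

**Lemma 5.** Let $H$ be elementary with a cut structure. If $\deg_H(i)=2$, let $k_0$ be the edge at $i$ other than $e$; otherwise $k_0$ does not exist.

* (a) If $k\in R(H_1)\setminus F$ and $k\ne k_0$, then $k\in R(H)$.
* (b) If $k\in R(H_2)\setminus F$ and $k\notin\delta_{H_2}(j)$, then $k\in R(H)$.
* (c) If $|F|\ge2$, then $F\cap R(H_1)\cap R(H_2)\subseteq R(H)$. If $|F|=1$, then $F\subseteq N(H)$.

*Proof.* Removing an edge $k\ne e$ leaves a cut structure with the same $X,Y,e$. The conditions of Lemma 4 hold for $H$; we check them for $H-k$.

(a) The pieces are $H_1-k$ and $H_2$, both elementary, and $F$ and the edges at $j$ are unchanged. If $k$ is not at $i$, the edges at $i$ are unchanged. If $k$ is at $i$, then $k\ne k_0$ forces $\deg_H(i)\ge3$, so besides $e$ and $k$ there is a further edge at $i$, and it lies outside $F$.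

(b) The pieces are $H_1$ and $H_2-k$, both elementary; $F$ and the edges at $i$ and at $j$ are unchanged.

(c) Let $k=f\in F$. The pieces are $H_1-f$ and $H_2-f$. If $|F|\ge2$ and $f\in R(H_1)\cap R(H_2)$, both are elementary, $F\setminus\{f\}\ne\emptyset$, and the non-$F$ edges at $i$ and $j$ are unchanged. If $F=\{f\}$, then $H-f$ violates the condition $F\ne\emptyset$. $\square$

## 5. Entropy with prescribed marginals

A cut splits pms into pairs with matching traces on $F$. We want a quantity that behaves well under this splitting. The permanent weights a pm $M$ by $\prod_{e\in M}a_e$, and the first idea is to work with the probability measure proportional to these weights. The trouble is that two pieces then disagree about the trace. Take a cycle with alternating weights $a,1-a$, and cut it at an edge $e$ of weight $a$, with $X\cup Y$ a segment of the cycle; the pieces are again alternating cycles, of orders $m_1$ and $m_2$ (a double edge if the order is $1$), and $F$ is a single edge of weight $a$. In a piece of order $m_s$ the measure contains $f$ with probability $a^{m_s}/(a^{m_s}+(1-a)^{m_s})$. For $a\notin\{0,\frac12,1\}$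 and $m_1\ne m_2$ these numbers differ, so the two measures cannot be glued. The remedy is to insist that the edge probabilities are the weights themselves.

**Definition.** A *weighting* of an elementary graph $H$ is a function $a:E(H)\to(0,1]$ with $\sum_{e\in\delta_H(u)}a_e=1$ at every vertex $u$. A probability measure $\mu$ on the pms of $H$ is *admissible* if $\mu(e\in M)=a_e$ for every edge $e$. Put
$$\Lambda(H,a)=\max_{\mu\text{ admissible}}\mathsf H(\mu)-\sum_{e}\eta(a_e),\qquad \mathsf H(\mu)=\sum_M\eta(\mu(M)). \tag{5}$$

Admissible measures exist. More generally, *every nonnegative function $b$ on $E(H)$ with all vertex sums $1$ is a convex combination of indicators of pms*: let $b_{rs}$ be the sum of $b_e$ over the edges between $r$ and $s$, and write $(b_{rs})=\sum_\sigma\theta_\sigma P_\sigma$ by Birkhoff. Draw $\sigma$ with probability $\theta_\sigma$, and then in each position $(r,\sigma(r))$ draw independently one of its edges $e$ with probability $b_e/b_{r\sigma(r)}$ (note $b_{r\sigma(r)}\ge\theta_\sigma>0$). An edge $e$ between $r$ and $s$ with $b_{rs}>0$ is chosen with probability $\frac{b_e}{b_{rs}}\sum_{\sigma(r)=s}\theta_\sigma=b_e$;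 if $b_{rs}=0$, it is never chosen and $b_e=0$. The admissible set is compact and $\mathsf H$ is continuous, so the maximum in (5) exists. Transposing $H$ does not change $\Lambda$.

**Examples.** If $m=1$, the pms are the single edges, $\mu=a$, and $\Lambda=0$. For the alternating cycle of order $m\ge2$ with $0<a<1$ there are two pms, with probabilities $a$ and $1-a$, so
$$\Lambda=h(a)-m\,h(a)=-(m-1)h(a)=-(m-1)\log2+(m-1)c(a). \tag{6}$$
For $K_{3,3}$ with all weights $\frac13$, the uniform measure on the six pms is admissible and has the largest possible entropy, so
$$\Lambda(K_{3,3},\tfrac13)=\log6-9\cdot\tfrac13\log3=\log\tfrac29=-2\log2-\log\tfrac98. \tag{7}$$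

**Lemma 6.** If $A$ is a fully indecomposable doubly stochastic matrix with support graph $H$, weighted by the entries of $A$, then $\operatorname{per}A\ge e^{\Lambda(H,A)}$.

*Proof.* Let $\mu$ be an admissible measure attaining the maximum. By Jensen's inequality for $\log$, with sums over $M$ with $\mu(M)>0$,
$$\log\operatorname{per}A\ \ge\ \log\sum_M\mu(M)\,\frac{\prod_{e\in M}a_e}{\mu(M)}\ \ge\ \mathsf H(\mu)+\sum_M\mu(M)\sum_{e\in M}\log a_e=\mathsf H(\mu)+\sum_ea_e\log a_e,$$
where the last step is $\mu(e\in M)=a_e$. The right side is $\Lambda(H,A)$. $\square$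

**Lemma 7.** In a cut structure with $H$ elementary and weighted by $a$: $\sum_{f\in F}a_f=a_e$, the weights restrict to weightings of $H_1$ and $H_2$, and
$$\Lambda(H,a)\ \ge\ \Lambda(H_1,a)+\Lambda(H_2,a)-h(a_e). \tag{8}$$

*Proof.* **Step 1: the weights.** The total weight of $E[X,Y]$ is $|X|-a_e$ when counted by rows and $|Y|-\sum_Fa_f$ when counted by columns; so $\sum_Fa_f=a_e$. In $H_1$ the row $i$ loses $e$ and gains $F$; in $H_2$ the column $j$ loses $e$ and gains $F$; all other sums are unchanged. The pieces are elementary by Lemma 4.

**Step 2: gluing.** We build an admissible measure on $H$. Let $\mu_1,\mu_2$ attain the maxima for $H_1,H_2$. A pm of $H_s$ contains at most one edge of $F$, so under both measures the trace $T=M_s\cap F$ equals $\{f\}$ with probability $a_f$ and $\emptyset$ with probability $1-a_e$. Draw the trace $T$ from this common distribution, and then $M_1$ and $M_2$ conditionally independently given $T$. By Lemma 2 this is a probability measure on pms of $H$. An edge of $E[X,Y]$, $E[X',Y']$ or $F$ has its weight as its probability, because $M_1$ and $M_2$ have distributions $\mu_1$ and $\mu_2$; and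 $e$ has probability $\Pr(T\ne\emptyset)=a_e$. So the measure is admissible.

**Step 3: counting entropy.** The probability of a pair is $\mu_1(M_1)\mu_2(M_2)/\Pr(T)$. Taking the expectation of minus its logarithm, the entropy of the glued measure is
$$\mathsf H(\mu_1)+\mathsf H(\mu_2)-\mathsf H(T)=\mathsf H(\mu_1)+\mathsf H(\mu_2)-\eta(1-a_e)-\sum_F\eta(a_f).$$
The edges of $F$ occur in both pieces and $e$ in neither, so
$$\sum_{E(H)}\eta(a_k)=\sum_{E(H_1)}\eta(a_k)+\sum_{E(H_2)}\eta(a_k)-\sum_F\eta(a_f)+\eta(a_e).$$
Subtracting, the sums over $F$ cancel and $-\eta(1-a_e)-\eta(a_e)=-h(a_e)$ remains. $\square$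

## 6. Balancing gains and losses at a cut

Inequality (8) looks made for induction. Since $h\le\log2$ and the orders of the pieces add up to $m$, the bound $\Lambda\ge-(m-1)\log2$ for both pieces would give it for $H$. But the pieces need not be nearly decomposable, and for general elementary graphs the bound is false: by (7) it fails for $K_{3,3}$. The subdivided $K_{3,3}$ of Section 3 runs exactly into this. Each of its nine paths can be undone by a cut, with a double edge ($\Lambda=0$) as the other piece, and after nine cuts $K_{3,3}$ remains.

Yet nothing is lost, because a cut costs only $h(a_e)=\log2-c(a_e)$. Here all cuts have $a_e=\frac13$, and by (8), (7) and (3)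
$$\Lambda\ \ge\ -2\log2-\log\tfrac98-9\log2+9\,c\left(\tfrac13\right)=-11\log2+\log\left(\tfrac89\cdot\left(\tfrac{32}{27}\right)^3\right)>-11\log2 .$$
(Exponentiating, $2^{-11}\cdot\frac89(\frac{32}{27})^3=\frac{2^7}{3^{11}}$ is exactly the permanent computed in Section 3.) Every cut turned a nonremovable edge of weight $\frac13$ into a removable one, and gained $c(\frac13)$. So we should let the inductive bound be *weaker* by $c(a_k)$ for each removable edge $k$, and pay for it with the gains of the cuts.

This plan meets two difficulties at the edges of $F$, and they dictate the final form of the bound. First, each $f\in F$ is an edge of *both* pieces and may be charged twice. All of $F$ is at $j$ in $H_2$; so we do not charge the edges at one vertex $v$, which we may choose, and for $H_2$ we choose $v=j$. Second, suppose $f\in F$ is removable in $H_1$ but nonremovable in $H_2$. It may be nonremovable in $H$, and then it is charged in $H_1$ but not in $H$. To cancel this we want the bound for $H_2$ to be *stronger* by $c(a_f)$ for each nonremovable edge at $v=j$.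

Such a bonus cannot be claimed for all edges at $v$. For the cycle of order $2$ all edges are nonremovable, and by (6) $\Lambda=-\log2+c(a)$, while the two edges at $v$ would together claim $c(a)+c(1-a)=2c(a)$. So one edge $g$ at $v$ is excluded from the bonus, and then the cycle of order $2$ gives equality. It turns out that at a vertex of degree at least $3$ no exclusion is needed.

**Definition.** Let $H$ be elementary with weighting $a$ and $v$ a vertex. The pair $(v,g)$ is *allowed* if $g\in\delta_H(v)$, or if $g=\varnothing$ (no edge) and $\deg_H v\ge3$. For an edge $k$ put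
$$t_{H,v,g}(k)=\begin{cases}-c(a_k)&\text{if }k\in R(H)\text{ and }k\notin\delta_H(v),\\ +c(a_k)&\text{if }k\in N(H),\ k\in\delta_H(v)\text{ and }k\ne g,\\ 0&\text{otherwise.}\end{cases}$$

The inequality to be proved by induction is
$$S(v,g):\qquad \Lambda(H,a)\ \ge\ -(m-1)\log2+\sum_{k\in E(H)}t_{H,v,g}(k). \tag{9}$$

The induction stops at graphs without nonremovable edges, where there is nothing to cut. For those graphs Gurvits' theorem suffices, once it is available for $\Lambda$.

## 7. Gurvits' theorem for the entropy functional

**Lemma 8.** Let $H$ be elementary of order $m\ge2$ with weighting $a$, and let $v$ be a vertex. Then $\Lambda(H,a)\ge\sum_u\log\gamma(\deg_H u)$, where $u$ runs over the vertices $u\ne v$ on the same side as $v$.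

*Proof.* Transposing if necessary, let $v$ be a column. Let $\mu$ be an admissible measure of maximal entropy.

**Step 1: $\mu$ charges every pm.** This lets us differentiate at $\mu$. Let $b$ be the average of the indicators of all pms. For small $\varepsilon>0$ the function $(a-\varepsilon b)/(1-\varepsilon)$ is nonnegative, because $a>0$, and has vertex sums $1$; by Section 5 it is a convex combination of indicators of pms. So $a$ is $\varepsilon b$ plus $(1-\varepsilon)$ times that combination, and this yields an admissible $\mu_0$ with $\mu_0(M)>0$ for all $M$. Consider $\mu_t=(1-t)\mu+t\mu_0$. If $\mu(M)=0$ for some $M$, the term $\eta(t\mu_0(M))$ has slope $+\infty$ at $t=0^+$, while the terms with $\mu(M)>0$ have finite slope. So $\mathsf H(\mu_t)>\mathsf H(\mu)$ for small $t>0$, contradicting maximality.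

**Step 2: $\mu$ is a product over edges.** Let $\nu$ be a signed function on pms with $\sum_M\nu(M)1_M=0$ in $\mathbb R^{E(H)}$. Summing the coordinates at one vertex gives $\sum_M\nu(M)=0$. So $\mu+t\nu$ is admissible for small $|t|$, and the derivative of the entropy at $t=0$ vanishes:
$$0=-\sum_M\nu(M)(\log\mu(M)+1)=-\sum_M\nu(M)\log\mu(M).$$
Hence $\log\mu(\cdot)$ is orthogonal to the kernel of the linear map $\nu\mapsto\sum_M\nu(M)1_M$, so it lies in the image of the transposed map: there are $w_e>0$ with $\log\mu(M)=\sum_{e\in M}\log w_e$ for all $M$. Therefore $\mathsf H(\mu)=-\sum_ea_e\log w_e$ and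
$$\Lambda(H,a)=-\sum_ea_e\log\frac{w_e}{a_e}. \tag{10}$$

**Step 3: comparison with a doubly stochastic matrix.** Let $W_{rs}$ and $a_{rs}$ be the sums of $w_e$ and of $a_e$ over the edges between $r$ and $s$. Then $\operatorname{per}W=\sum_M\prod_{e\in M}w_e=\sum_M\mu(M)=1$, and $W$ is fully indecomposable since $H$ is elementary. By Sinkhorn–Knopp, $B=DWD'$ is doubly stochastic for some positive diagonal $D,D'$, and $\operatorname{per}B=\prod_rD_r\prod_sD'_s$. Let all sums over $(r,s)$ below be over $a_{rs}>0$; there $B_{rs}>0$. Jensen's inequality inside each position (the log-sum inequality) gives the first step, and the unit row and column sums of $(a_{rs})$ give the second: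
$$\sum_ea_e\log\frac{w_e}{a_e}\ \le\ \sum_{r,s}a_{rs}\log\frac{W_{rs}}{a_{rs}}=\sum_{r,s}a_{rs}\log\frac{B_{rs}}{a_{rs}}-\sum_r\log D_r-\sum_s\log D'_s .$$
In each row $r$, Jensen gives $\sum_sa_{rs}\log(B_{rs}/a_{rs})\le\log\sum_sB_{rs}\le0$ (Gibbs' inequality). So the right side is at most $-\log\operatorname{per}B$, and (10) yields $\Lambda(H,a)\ge\log\operatorname{per}B$.

**Step 4: Gurvits.** Apply (4) to $B$ with $v$ as the first column; its factor is $\gamma(1)=1$. Any other column $u$ has at most $\deg_H u$ nonzero entries, so, as $\gamma$ is decreasing, its factor is at least $\gamma(\deg_H u)$. $\square$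

## 8. The main inequality

**Proposition 9.** Let $H$ be elementary of order $m\ge1$ with weighting $a$, and let $(v,g)$ be allowed. Then $S(v,g)$ in (9) holds.

*Proof.* Induction on $m$. The statement is invariant under transposition.

**Step 1: order $1$.** Here $\Lambda=0$ and every edge is at $v$, so no edge is charged. If there are at least two edges, all are removable and all $t$-terms are $0$. If there is only one edge, then $\deg v=1$, so $g$ is that edge and its term is $0$. In both cases the right side of (9) is $0$.

**Step 2: $m\ge2$ and $N(H)=\emptyset$.** Here (9) follows from Lemma 8 and a numerical inequality. All degrees are at least $3$, because in order at least $2$ the degrees are at least $2$ and an edge at a vertex of degree $2$ is nonremovable. The right side of (9) is $-(m-1)\log2-\sum_{k\notin\delta_H(v)}c(a_k)$. The sets $\delta_H(u)$, for the $m-1$ vertices $u\ne v$ on the side of $v$, partition the edges not at $v$. So by Lemma 8 it suffices to show, for each such $u$ with $d=\deg_H u\ge3$,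
$$-\log\gamma(d)\ \le\ \log2+\sum_{k\in\delta_H(u)}c(a_k).$$
The $d$ weights at $u$ have mean $\frac1d$, so by convexity
$$\sum_{k\in\delta_H(u)}c(a_k)\ \ge\ d\,c\left(\tfrac1d\right)=d\log2-\log d-(d-1)\log\tfrac d{d-1}. \tag{11}$$
Since $-\log\gamma(d)=(d-1)\log\frac d{d-1}$, it suffices that
$$2(d-1)\log\tfrac d{d-1}+\log d\ \le\ (d+1)\log2 .$$
For $d=3$ this says $\left(\frac32\right)^4\cdot3=\frac{243}{16}\le16$, which is true. For $d\ge4$ we have $(d-1)\log\frac d{d-1}\le1$, so it is enough that $2+\log d\le(d+1)\log2$. At $d=4$ this is $2\le3\log2$, that is, $e^2\le8$, which is true; and it persists, since passing from $d$ to $d+1$ increases the left side by $\log\frac{d+1}d\le\log2$ and the right side by $\log2$.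

**Step 3: setting up the cut.** Let $m\ge2$ and $N(H)\ne\emptyset$. We reduce (9) to an edge-by-edge comparison. Choose $e\in N(H)$ and a cut structure for it (Lemma 3). The pieces are elementary (Lemma 4), of orders $m_1,m_2<m$ with $m_1+m_2=m$. By mirror symmetry we may assume $v\in X\cup Y$. By (8),
$$\Lambda(H,a)\ \ge\ \Lambda(H_1,a)+\Lambda(H_2,a)-\log2+c(a_e).$$
Use the induction hypothesis $S(v,g_1)$ for $H_1$ and $S(j,g_2)$ for $H_2$, with allowed $g_1,g_2$ chosen below. The multiples of $\log2$ add up correctly: $-(m_1-1)-(m_2-1)-1=-(m-1)$. For each edge $k$ of $H$ let the *required* amount be $q(k)=t_{H,v,g}(k)$, and let the *provided* amount $p(k)$ be the sum of the terms $t_{H_1,v,g_1}(k)$ and $t_{H_2,j,g_2}(k)$ for those pieces in which $k$ occurs; for $k=e$, which occurs in neither, put $p(e)=c(a_e)$. We must show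
$$\sum_kp(k)\ \ge\ \sum_kq(k). \tag{12}$$
An edge has a *deficit* if $q(k)>p(k)$, of size $q(k)-p(k)$. We write $[\cdot]\in\{0,1\}$ for the truth value of a condition.

**Step 4: edges $k\in E[X',Y']$ have no deficit.** They occur only in $H_2$ and are not at $v$, so $q(k)=-c(a_k)[k\in R(H)]\le0$. If $k\in R(H_2)$ and $k\notin\delta_{H_2}(j)$, then $p(k)=-c(a_k)$, and $k\in R(H)$ by Lemma 5(b), so $p(k)=q(k)$. In all other cases $p(k)\ge0\ge q(k)$.

**Step 5: edges $k\in E[X,Y]$, $k\ne k_0$, have no deficit,** provided that
$$\text{for }k\in E[X,Y]:\quad k\ne g\ \text{ implies }\ k\ne g_1. \tag{13}$$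
Such an edge occurs only in $H_1$, and it is at $v$ in $H_1$ if and only if it is at $v$ in $H$. By Lemma 5(a), $k\in R(H_1)$ implies $k\in R(H)$; equivalently, $k\in N(H)$ implies $k\in N(H_1)$. If $k\notin\delta_H(v)$, then $p(k)=-c(a_k)[k\in R(H_1)]\ge-c(a_k)[k\in R(H)]=q(k)$. If $k\in\delta_H(v)$, then by (13) $p(k)=c(a_k)[k\in N(H_1),\,k\ne g_1]\ge c(a_k)[k\in N(H),\,k\ne g]=q(k)$.

There remain $e$, the edges of $F$, and $k_0$ if it exists. Then $k_0\in E[X,Y]$, and since $e$ and $k_0$ are the only edges at $i$ in $H$,
$$a_{k_0}=1-a_e,\qquad c(a_{k_0})=c(a_e). \tag{14}$$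

**Step 6: Case A, $v\ne i$.** We show that all deficits together are at most $c(a_e)$, which $e$ pays. If $v\in X\setminus\{i\}$, all edges at $v$ lie in $E[X,Y]$; if $v\in Y$, they lie in $E[X,Y]\cup F$ and keep their end $v$ in $H_1$. So $\delta_{H_1}(v)=\delta_H(v)$ as sets of named edges, and we may take $g_1=g$; then (13) holds. Take $g_2\in\delta_{H_2}(j)\setminus F$, which exists by Lemma 4. Since $v\notin\{i,j\}$ and $e\in N(H)$, we have $q(e)=0$ while $p(e)=c(a_e)$: this amount is free.

*Edges of $F$ when $|F|\ge2$: no deficit.* Let $f\in F$. In $H_2$ it is at $j$ and different from $g_2$, so its $H_2$-term is $c(a_f)[f\in N(H_2)]$. Since $v\ne i$ and $v\notin X'$, $f$ is at $v$ in $H_1$ if and only if it is at $v$ in $H$. Suppose first that $f$ is not at $v$. Then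
$$p(f)=-c(a_f)[f\in R(H_1)]+c(a_f)[f\in N(H_2)],\qquad q(f)=-c(a_f)[f\in R(H)].$$
If $f\in N(H_1)$ or $f\in N(H_2)$, then $p(f)\ge0\ge q(f)$. Otherwise $f\in R(H_1)\cap R(H_2)$, so $f\in R(H)$ by Lemma 5(c), and $p(f)=q(f)$. Suppose now that $f$ is at $v$. Then
$$p(f)=c(a_f)[f\in N(H_1),\,f\ne g]+c(a_f)[f\in N(H_2)],\qquad q(f)=c(a_f)[f\in N(H),\,f\ne g].$$
By Lemma 5(c), $f\in N(H)$ implies $f\in N(H_1)$ or $f\in N(H_2)$, so $p(f)\ge q(f)$.

*The edge of $F$ when $F=\{f\}$: deficit at most $c(a_e)$, and none if $f=g$.* By Lemma 7, $a_f=a_e$, and by Lemma 5(c), $f\in N(H)$. If $f$ is not at $v$, then $q(f)=0$ and $p(f)\ge-c(a_f)=-c(a_e)$; in this case $f\ne g$. If $f$ is at $v$, then $p(f)\ge0$ and $q(f)=c(a_e)[f\ne g]$.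

*The edge $k_0$, if it exists: deficit at most $c(a_e)$, and none if $k_0=g$ or unless $k_0\in R(H_1)\cap N(H)$.* If $k_0\notin\delta_H(v)$, then $p(k_0)=-c(a_{k_0})[k_0\in R(H_1)]$ and $q(k_0)=-c(a_{k_0})[k_0\in R(H)]$. If $k_0\in\delta_H(v)$, then $p(k_0)=c(a_{k_0})[k_0\in N(H_1),\,k_0\ne g]$ and $q(k_0)=c(a_{k_0})[k_0\in N(H),\,k_0\ne g]$. In both cases a deficit requires $k_0\in R(H_1)\cap N(H)$ and $k_0\ne g$, and its size is at most $c(a_{k_0})=c(a_e)$ by (14).

*Both deficits cannot occur together.* Suppose $F=\{f\}$ and $k_0\in R(H_1)\cap N(H)$. In $H_1$ we have $\delta_{H_1}(i)=\{k_0,f\}$. If $|X|\ge2$, then in $H_1-k_0$ the vertex $i$ has only one neighbor although the order is at least $2$, so $H_1-k_0$ is not elementary, contradicting $k_0\in R(H_1)$. Hence $X=\{i\}$ and $Y=\{y\}$, and, as $v\in X\cup Y$ and $v\ne i$, $v=y$. The edges of $H$ at $y$ are those of $E[X,Y]=\{k_0\}$ and $F=\{f\}$, so $\deg_H v=2$. Therefore $g=\varnothing$ is not allowed, and $g\in\{k_0,f\}$; the edge $g$ has no deficit. So the total deficit is at most $c(a_e)$ in every situation, and the free amount $c(a_e)$ covers it. This proves (12) in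 Case A.

**Step 7: Case B, $v=i$.** Now $e$ is at $v$ and may be required itself; on the other hand, all of $F$ is at $v$ in $H_1$. Take any $g_2\in\delta_{H_2}(j)$. If $g\in\delta_H(i)\setminus\{e\}$, then $g\in E[X,Y]$ and we take $g_1=g$. If $g=e$, take any $g_1\in F$. If $g=\varnothing$, take $g_1=\varnothing$; this is allowed, because $\deg_H(i)\ge3$ gives $\deg_{H_1}(i)=\deg_H(i)-1+|F|\ge3$. In each case (13) holds.

The edges of $F$ are at $i$ in $H_1$ and at $j$ in $H_2$, so they are charged in neither piece and $p(f)\ge0$. In $H$ they are not at $i$, so $q(f)\le0$. They have no deficit. For $e$ we have $p(e)=c(a_e)$ and $q(e)=c(a_e)[g\ne e]$, so there is no deficit either. If $k_0$ exists, then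
$$p(k_0)=c(a_{k_0})[k_0\in N(H_1),\,k_0\ne g_1],\qquad q(k_0)=c(a_{k_0})[k_0\in N(H),\,k_0\ne g].$$
By (13), a deficit requires $k_0\in R(H_1)\cap N(H)$ and $k_0\ne g$, and it is then $c(a_{k_0})$. But $k_0$ exists only if $\deg_H(i)=2$, so $g\in\{e,k_0\}$, hence $g=e$. Then $q(e)=0$, and the free $p(e)=c(a_e)=c(a_{k_0})$ covers the deficit. This proves (12) in Case B and completes the induction. $\square$

The $|F|=2$ cut of the star in Section 4 shows Step 6 at work. With weights from $S_3$ and $v=c_0$, the edge $k_0=(r_1,c_0)$ of weight $\frac13$ is removable in $H_1$ but not in $H$; if $g\ne k_0$, its deficit is $c(\frac13)$, and the cut edge $e=(r_1,c_1)$ of weight $\frac23$ pays exactly $c(\frac23)=c(\frac13)$.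

## 9. From the entropy bound to the permanent

**Proof of Theorem C.** Let $H$ be the support graph of $A$, weighted by the entries of $A$. A zero pattern of order $n\ge2$ with a nonzero entry is fully indecomposable exactly when its graph is elementary, so $R=R(H)$ and $N=N(H)$. Lemma 6 and Proposition 9 give
$$\operatorname{per}A\ \ge\ e^{\Lambda(H,A)}\ \ge\ 2^{1-n}\prod_{e\in R,\,e\notin v}e^{-c(a_e)}\prod_{e\in N,\,e\in v,\,e\ne g}e^{c(a_e)},$$
and $e^{c(x)}=2e^{-h(x)}$. $\square$

**Proof of Theorem A.** *The bound.* If $A$ is nearly decomposable, then $R=\emptyset$ and the remaining factors $e^{c(a_e)}$ in Theorem C are at least $1$. So $\operatorname{per}A\ge2^{1-n}$.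

*Equality forces the cycle.* Let $\operatorname{per}A=2^{1-n}$. Every row and column has at least two nonzero entries. If some row or column $v$ had at least three, Theorem C with $g$ omitted would force $c(a_e)=0$, that is $a_e=\frac12$, for all of them, contradicting the sum $1$. So every line has exactly two nonzero entries. Taking $g$ to be one of them shows that the other is $\frac12$, hence both are. The support graph is connected and $2$-regular, so it is a cycle of length $2n$, and $A$ is permutation equivalent to $\frac12(I+P)$.

*The cycle gives equality.* The graph of $I+P$ is a cycle with exactly two pms, so $\operatorname{per}\frac12(I+P)=2\cdot2^{-n}$. It is connected and every edge lies in a pm, so it is elementary by Lemma 1. Deleting a nonzero entry leaves a row with $n-1$ zeros, so $\frac12(I+P)$ is nearly decomposable. $\square$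

**Proof of Theorem B.** *The bound.* For $d=2$ the claimed bound is $2^{3-n}\cdot\frac14=2^{1-n}$, which is Theorem A. Let $d\ge3$ and let $v$ be the row or column with $d$ nonzero entries. All nonzero positions belong to $N$, so Theorem C with $g$ omitted gives $\operatorname{per}A\ge2^{1-n}\exp\left(\sum_{e\in v}c(a_e)\right)$. As in (11), $\sum_{e\in v}c(a_e)\ge d\,c(\frac1d)$, and
$$e^{d\,c(1/d)}=2^d\cdot\frac1d\left(1-\frac1d\right)^{d-1}=2^d\,\frac{(d-1)^{d-1}}{d^d}. \tag{15}$$

*The bound is attained for $n=d+1$.* The matrix $S_d$ of (1) is doubly stochastic, has order $d+1$, is nearly decomposable by Section 3, and its first row has $d$ nonzero entries. By (2), its permanent is $(d-1)^{d-1}/d^d$, which is the bound for $n=d+1$.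

*The constant $\frac{32}{27}$.* The derivative of $x\mapsto x\,c(1/x)$ is $c(s)-s\,c'(s)$ with $s=1/x$. For $0<s\le\frac12$ we have $c'(s)\le0$, so it is nonnegative. Hence for every $d\ge3$ the factor (15) is at least its value at $d=3$, namely $8\cdot\frac4{27}=\frac{32}{27}$. A nearly decomposable pattern in which every line has exactly two nonzero entries has a connected $2$-regular graph, that is, a cycle, and this is the pattern of $I+P$. So any other pattern has a line with $d\ge3$ nonzero entries, and $\operatorname{per}A\ge\frac{32}{27}2^{1-n}$. For $n=4$ the matrix $S_3$ has permanent $\frac4{27}=\frac{32}{27}2^{-3}$. $\square$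

**Corollary.** If a doubly stochastic matrix $A$ of order $n$ is, up to permutations, a direct sum of $r$ blocks, each of which is $[1]$ or nearly decomposable, then $\operatorname{per}A\ge2^{r-n}$, with equality if and only if every block is $[1]$ or permutation equivalent to some $\frac12(I+P)$.

*Proof.* Each block is doubly stochastic, and the permanent of $A$ is the product of the permanents of the blocks. A block of order $n_b$ has permanent at least $2^{1-n_b}$: for $[1]$ this is the equality $1=2^0$, and for the other blocks it is Theorem A. The exponents add up to $r-n$. All factors are positive, so equality holds if and only if it holds in every block, and Theorem A describes those blocks. $\square$
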